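# Finite group actions on Valdivia compacta and invariant dense $\Sigma$-subsets

## 1. An involution without an invariant dense $\Sigma$-subset

**Theorem 1.** There are a zero-dimensional Valdivia compact space $K$ of weight $\aleph_1$ and an involutive homeomorphism $\sigma$ of $K$ such that $K$ has no $\sigma$-invariant dense $\Sigma$-subset. More precisely:

(a) every compact space is homeomorphic to the fixed point set of an involution of some Valdivia compact space;

(b) if an involution of a compact space admits an invariant dense $\Sigma$-subset, then its fixed point set is Valdivia.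

All compact spaces are Hausdorff, and everything is proved in ZFC. Here are the words in the statement.

**Definition ($\Sigma$-product).** For a set $\Gamma$ and $x\in\mathbb R^\Gamma$, the support of $x$ is $\{\gamma\in\Gamma:x(\gamma)\ne0\}$; we also write $x_\gamma$ for $x(\gamma)$. We put
$$\Sigma(\Gamma)=\{x\in\mathbb R^\Gamma:\ \text{the support of }x\text{ is countable}\},$$
with the topology of pointwise convergence.

**Definition ($\Sigma$-subset, Valdivia).** Let $K$ be compact. A set $A\subset K$ is a $\Sigma$-subset of $K$ if there are a set $\Gamma$ and a homeomorphic injection $h:K\to\mathbb R^\Gamma$ with $A=h^{-1}(\Sigma(\Gamma))$. The space $K$ is Valdivia if it has a dense $\Sigma$-subset.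

**Definition (invariance).** If $G$ is a group of homeomorphisms of $K$, a set $A\subset K$ is $G$-invariant if $g(A)=A$ for each $g\in G$.

Zero-dimensional means having a base of clopen sets, and the weight is the least cardinality of a base. We call a map $\sigma$ with $\sigma^2=\mathrm{id}$ an involution. For a subgroup $H\le G$ we write
$$\mathrm{Fix}(H)=\{x\in K: hx=x\ \ \forall h\in H\},\qquad \mathrm{Fix}(g)=\mathrm{Fix}(\langle g\rangle).$$
This is a closed set.

Theorem 1 answers the following question from "Complex Banach Spaces with Valdivia Dual Unit Ball": if $K$ is a Valdivia compact space and $G$ is a finite abelian group of homeomorphisms of $K$, is there a $G$-invariant dense $\Sigma$-subset? The answer is no, and $\mathbb Z/2$ already suffices.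

The weight in Theorem 1 is the least possible. If $K$ is compact and metrizable, it embeds in $\mathbb R^\omega=\Sigma(\omega)$, so $K$ itself is a dense $\Sigma$-subset of $K$, and it is invariant under everything.

Three more theorems, stated where they are proved, show how far the phenomenon reaches. Theorem 2 gives a counterexample for every nontrivial group, Theorem 3 treats free actions, and Theorem 4 characterizes the existence of invariant dense $\Sigma$-subsets for finite groups on zero-dimensional Valdivia compacta of weight at most $\aleph_1$.

## 2. Countable supports in compact subsets of $\mathbb R^\Gamma$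

**Example 1.** Let $K=\{0,1\}^{\omega_1}\subset\mathbb R^{\omega_1}$. The set $A_0$ of points with countably many coordinates equal to $1$ is $K\cap\Sigma(\omega_1)$. It is dense, because finitely many coordinates of a point of $A_0$ can be prescribed at will. So $K$ is Valdivia. The embedding $x\mapsto(1-x_\gamma)_\gamma$ gives another dense $\Sigma$-subset, the set $A_1$ of points with countably many coordinates equal to $0$. The sets $A_0$ and $A_1$ are disjoint. A dense $\Sigma$-subset is therefore an extra choice, which a homeomorphism of $K$ need not respect.

**Notation and conventions.** For $x\in\mathbb R^\Gamma$ and $C\subset\Gamma$, $x|C$ is the restriction of $x$ to $C$, and $x1_C\in\mathbb R^\Gamma$ equals $x$ on $C$ and $0$ off $C$. For $L\subset\mathbb R^\Gamma$ put $L|C=\{x|C:x\in L\}$. If $A=h^{-1}(\Sigma(\Gamma))$ is a $\Sigma$-subset of $K$, we may identify $K$ with $h(K)$, carrying any group action along. So we may always assume $K\subset\mathbb R^\Gamma$ and $A=K\cap\Sigma(\Gamma)$. If $L\subset K$ is closed, then $A\cap L$ is a $\Sigma$-subset of $L$, by restricting the embedding. The empty space counts as Valdivia.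

Two simple facts will be used throughout.

**Fact (P).** Let $K\subset\mathbb R^\Gamma$ be compact and $f:K\to\mathbb R$ continuous. Then there is a countable $C\subset\Gamma$ such that $x|C=y|C$ implies $f(x)=f(y)$ for $x,y\in K$.

Proof. The polynomials in finitely many coordinates form an algebra of continuous functions on $K$ that contains the constants and separates points. By the Stone–Weierstrass theorem, $f$ is a uniform limit of a sequence of such polynomials. Let $C$ be the countable set of all coordinates that occur in the sequence. $\square$

**Fact (M).** Let $K\subset\mathbb R^\Gamma$ be compact, $C\subset\Gamma$ countable, and let $M\subset K$ consist of points supported in $C$. Then all points of $\overline M$ are supported in $C$. So $\overline M\subset K\cap\Sigma(\Gamma)$, and $\overline M$ is compact and metrizable.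

Proof. The condition "$x_\gamma=0$ for all $\gamma\notin C$" is closed. The restriction $x\mapsto x|C$ is continuous and injective on the compact set $\overline M$, hence an embedding of $\overline M$ into the metrizable space $\mathbb R^C$. $\square$

In particular, a $\Sigma$-subset contains the closure of each of its countable subsets, and that closure is metrizable.

**Infinite groups.** For arbitrary groups of homeomorphisms the negative answer is part of the background of the question. For $K=\{0,1\}^I$ with $|I|=\mathfrak c$ there is a minimal homeomorphism $h$, that is, one all of whose orbits are dense, and then there is no nonempty $h$-invariant $\Sigma$-subset. Given $h$, the second claim follows from Fact (M). If $A$ were such a set and $x\in A$, the orbit of $x$ would be a countable subset of $A$, its closure would be metrizable, and its closure is $K$, which is not metrizable. A finite group gives no such argument, since its orbits are finite.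

## 3. Intersections and unions of translates

Let $G$ be finite and let $A=h^{-1}(\Sigma(\Gamma))$ be a dense $\Sigma$-subset of $K$. The first thing to try is to symmetrize $A$.

**Intersection.** The map $x\mapsto (h(g^{-1}x))_{g\in G}$ embeds $K$ into $(\mathbb R^\Gamma)^G$. Since $G$ is finite, the image of $x$ has countable support if and only if $h(g^{-1}x)\in\Sigma(\Gamma)$ for every $g$, that is, if and only if $x\in\bigcap_{g}gA$. So $\bigcap_g gA$ is always a $G$-invariant $\Sigma$-subset. What can fail is density. Take Example 1 and the flip $\varphi(x)=(1-x_\gamma)_\gamma$, so that $G=\{1,\varphi\}$. Then $\varphi(A_0)=A_1$, and $A_0\cap A_1=\emptyset$.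

**Union.** The set $\bigcup_g gA$ is dense and invariant, but it need not be a $\Sigma$-subset. In the same example, suppose $A_0\cup A_1=h^{-1}(\Sigma(\Gamma))$. The constant point $\mathbf 1$ lies in $A_1$ and in the closure of $A_0$. I claim that some sequence in $A_0$ converges to $\mathbf 1$. Put $x=h(\mathbf 1)$ and choose inductively $m_n\in h(A_0)$ with $|m_n(\gamma)-x(\gamma)|<1/n$ for every $\gamma$ among the first $n$ elements of fixed enumerations of the supports of $x,m_1,\dots,m_{n-1}$. At each $\gamma$ in one of these countable supports $m_n(\gamma)\to x(\gamma)$, and at every other $\gamma$ all values are $0$. So $m_n\to x$, as claimed. But $A_0$ contains the closure of each of its countable subsets, and $\mathbf 1\notin A_0$, a contradiction.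

**A cure for this example.** Use the new coordinates $y_0=x_0$ and $y_\gamma=x_\gamma+x_0 \bmod 2$ for $\gamma\ne0$. This is a homeomorphism of $\{0,1\}^{\omega_1}$, and in these coordinates the flip changes $y_0$ and nothing else. So the set of points whose support in the $y$-coordinates is countable is a flip-invariant dense $\Sigma$-subset. In the old coordinates it is
$$\{x\in A_0:x_0=0\}\cup\{x\in A_1:x_0=1\}.$$
We cut $K$ into the clopen set $W=\{x_0=0\}$ and its translate $\varphi W$, kept $A_0$ on $W$, and transported it to $\varphi W$.

Such a cut $K=W\sqcup\varphi W$ cannot exist if $\varphi$ has a fixed point. This is the exact point at which the symmetrization stops, so we look at the fixed points. Density of $A$ in $K$ says nothing about $A\cap\mathrm{Fix}(\varphi)$, because $\mathrm{Fix}(\varphi)$ may have empty interior. Invariance of $A$, however, forces a great deal there.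

## 4. Equivariant retractions and density on fixed point sets

**Lemma A.** Let $K\subset\mathbb R^\Gamma$ be compact with $A=K\cap\Sigma(\Gamma)$ dense in $K$, and let $G$ be a countable group acting on $K$ by homeomorphisms with $g(A)=A$ for all $g\in G$. Every countable $C\subset\Gamma$ is contained in a countable $C'\subset\Gamma$ such that $r(x)=x1_{C'}$ maps $K$ into $A$ and
$$r(gx)=g\,r(x)\qquad(x\in K,\ g\in G).$$
Consequently, for every $H\le G$, the set $A\cap\mathrm{Fix}(H)$ is dense in $\mathrm{Fix}(H)$, and so $\mathrm{Fix}(H)$ is Valdivia.

The map $r$ is continuous, because each of its coordinates is a coordinate function or $0$. Note that it is not obvious even that $x1_{C'}$ lies in $K$. We may assume $K\neq\emptyset$.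

**Step 1: choose $C'$ by a closing-off argument.** The purpose is a countable set $C'$ that supports enough points of $A$ and whose coordinates determine the action on themselves. Put $C_0=C$. Suppose $C_n$ is countable and given. The space $K|C_n$ is separable and metrizable, and $A|C_n$ is dense in it because $A$ is dense in $K$. So there is a countable $A_n\subset A$ with $A_n|C_n$ dense in $K|C_n$. Replace $A_n$ by $G\cdot A_n$. It is still countable because $G$ is countable, it is contained in $A$ because $A$ is invariant, and now it is $G$-invariant. Apply Fact (P) to the countably many functions $x\mapsto(gx)_\gamma$ with $g\in G$ and $\gamma\in C_n$. This gives a countable $C_{n+1}\supset C_n$ that contains the supports of all elements of $A_n$ and satisfies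
$$x|C_{n+1}=y|C_{n+1}\ \Longrightarrow\ gx|C_n=gy|C_n\quad\text{for all }g\in G. \tag{1}$$
Let $C'=\bigcup_nC_n$, and let $B$ be the closure of $\bigcup_nA_n$ in $K$.

**Step 2: $r$ maps $K$ into $B\subset A$.** The purpose is to see that truncation to $C'$ stays in $K$. The set $\bigcup_n A_n$ is $G$-invariant and consists of points supported in $C'$. Hence $B$ is compact and $G$-invariant, and by Fact (M) all its points are supported in $C'$, so $B\subset A$. Next, $B|C'$ is compact. It is also dense in $K|C'$: a basic open set of $K|C'$ is given by conditions on a finite subset of $C'$, this finite set lies in some $C_n$, and $A_n|C_n$ is dense in $K|C_n$. Hence $B|C'=K|C'$. So for $x\in K$ there is $b\in B$ with $b|C'=x|C'$. As $b$ vanishes off $C'$, we get $b=x1_{C'}=r(x)$. Thus $r(x)\in B\subset A$.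

**Step 3: $r$ commutes with $G$.** Here (1) is used. If $x|C'=y|C'$, then $x|C_{n+1}=y|C_{n+1}$ for every $n$, so $gx|C_n=gy|C_n$ for every $n$, that is, $gx|C'=gy|C'$. Apply this to $x$ and $r(x)$, which agree on $C'$:
$$(g\,r(x))|C'=(gx)|C'=r(gx)|C'.$$
Both $g\,r(x)$ and $r(gx)$ lie in $B$, the first because $B$ is invariant. So both vanish off $C'$, and they are equal.

**Step 4: density on $\mathrm{Fix}(H)$.** We push fixed points into $A$ by $r$. Let $p\in\mathrm{Fix}(H)$, and let a basic neighbourhood of $p$ be given by conditions on a finite set $S\subset\Gamma$. Take $r$ for $C=S$. For $h\in H$ we have $h\,r(p)=r(hp)=r(p)$, so $r(p)\in A\cap\mathrm{Fix}(H)$. Also $r(p)|S=p|S$, so $r(p)$ lies in the given neighbourhood. Hence $A\cap\mathrm{Fix}(H)$ is dense in $\mathrm{Fix}(H)$. It is a $\Sigma$-subset of the closed set $\mathrm{Fix}(H)$, so $\mathrm{Fix}(H)$ is Valdivia. $\square$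

Lemma A with $G=\{1,\sigma\}$ is part (b) of Theorem 1. To get a counterexample we now need a non-Valdivia compact space $F$ and an involution of a Valdivia compact space with fixed point set $F$.

## 5. A compact space that is not an image of a Valdivia compact space

**Lemma B.** Let $F$ be a nonmetrizable compact space with a countable dense set $D$ of isolated points. Then $F$ is not a continuous image of a Valdivia compact space. In particular $F$ is not Valdivia. There is such an $F\subset\{0,1\}^\Gamma$ with $|\Gamma|=\aleph_1$.

**Step 1: no Valdivia compact space maps onto $F$.** We show that a countable part of a dense $\Sigma$-subset would already cover $F$. Let $p:V\to F$ be a continuous surjection with $V\subset\mathbb R^\Lambda$ compact and $V\cap\Sigma(\Lambda)$ dense in $V$. For $d\in D$ the set $p^{-1}(d)$ is open, since $d$ is isolated, and nonempty. So we can pick $a_d\in p^{-1}(d)\cap\Sigma(\Lambda)$. The union of the supports of the countably many $a_d$ is countable. By Fact (M), the closure $M$ of $\{a_d:d\in D\}$ in $V$ is compact and metrizable. The set $p(M)$ is compact and contains the dense set $D$, so $p(M)=F$. A Hausdorff continuous image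 of a compact metrizable space is metrizable, which contradicts the choice of $F$.

**Step 2: an almost disjoint family.** This is the combinatorial input for the example. We need a family $\mathcal A$ of $\aleph_1$ infinite subsets of $\omega$ with $B\cap B'$ finite for $B\ne B'$. For $f\in\{0,1\}^\omega$ let $B_f$ be the set of finite initial segments of $f$. It is an infinite subset of the countable set of all finite $0$-$1$ sequences, and two different $f$'s have only finitely many initial segments in common. Take $\aleph_1$ many $f$'s and transport the sets $B_f$ to $\omega$ by a bijection.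

**Step 3: the space $F$.** Put $\Gamma=\omega\sqcup\mathcal A$. Let $F\subset\{0,1\}^\Gamma$ consist of the point $0$, the points $p_B$ ($B\in\mathcal A$) whose only nonzero coordinate is $B$, and the points $p_n$ ($n\in\omega$) with $(p_n)_m=\delta_{nm}$ for $m\in\omega$ and $(p_n)_B=1$ if and only if $n\in B$. Note that
$$F\cap\{y:y_n=1\}=\{p_n\}\qquad(n\in\omega).\tag{2}$$

**Step 4: $F$ is closed.** This makes $F$ compact. Let $x\in\overline F$. If $x_n=1$ for some $n\in\omega$, then by (2) $x$ is in the closure of $\{p_n\}$, so $x=p_n$. Otherwise $x|\omega=0$. Suppose that moreover $x_B=x_{B'}=1$ with $B\neq B'$. Then $x$ lies in the closure of $F\cap\{y:y_B=y_{B'}=1\}=\{p_n:n\in B\cap B'\}$. This set is finite, so $x$ is one of these $p_n$, contradicting $x|\omega=0$. So $x$ has at most one nonzero coordinate, and that coordinate is in $\mathcal A$. Thus $x=0$ or $x=p_B$ for some $B$.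

**Step 5: $D=\{p_n:n\in\omega\}$ consists of isolated points and is dense.** The points $p_n$ are isolated by (2). As $n\to\infty$ within $B$, we have $p_n\to p_B$: the coordinate $m\in\omega$ is eventually $0$, the coordinate $B$ is $1$, and a coordinate $B'\ne B$ equals $1$ only for the finitely many $n\in B\cap B'$. Finally, consider a basic neighbourhood of $0$, given by finitely many coordinates $m\in\omega$ and by $B_1,\dots,B_k\in\mathcal A$. It contains $p_n$ for every $n$ that is different from these $m$ and lies outside $B_1\cup\dots\cup B_k$. Such $n$ exist, since all but finitely many elements of any $B\in\mathcal A\setminus\{B_1,\dots,B_k\}$ qualify.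

**Step 6: $F$ is not metrizable.** We exhibit an uncountable discrete subspace. Among the points of $\{p_B:B\in\mathcal A\}$, only $p_B$ has coordinate $B$ equal to $1$. So this is an uncountable relatively discrete set. A compact metrizable space is second countable and has no such subset. $\square$

## 6. Erasing coordinates: every compact space as a fixed point set

Start with a nonempty compact $F\subset[0,1]^\Gamma$. If $F$ is not Valdivia, truncations $z1_S$ of its points to finite sets $S$ need not lie in $F$, nor in any thinner copy of it. We want to make truncation legal off the fixed point set. To this end we attach to each coordinate $\gamma$ a switch $\varepsilon_\gamma\in\{-1,0,1\}$. The value $0$ means that the coordinate $\gamma$ is active. Each of the values $1$ and $-1$ means that it is erased, so that $z_\gamma=0$ and $F$ imposes no condition on it. The involution interchanges the two erasing states. At a fixed point no coordinate is erased, and all of $F$ is seen.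

**Definition.** For a nonempty compact $F\subset[0,1]^\Gamma$, let $T(\varepsilon)=\{\gamma:\varepsilon_\gamma=0\}$ for $\varepsilon\in\{-1,0,1\}^\Gamma$, and
$$K_F=\bigl\{(z,\varepsilon)\in[0,1]^\Gamma\times\{-1,0,1\}^\Gamma:\ z_\gamma=0\text{ whenever }\varepsilon_\gamma\ne0,\ \text{and } z|T(\varepsilon)\in F|T(\varepsilon)\bigr\},$$
$$\sigma(z,\varepsilon)=(z,-\varepsilon).$$

**Example 2.** If $\Gamma$ has one element and $F=\{\tfrac12\}$, then $K_F$ has the three points $(\tfrac12,0),(0,1),(0,-1)$, and $\sigma$ fixes the first and swaps the other two. If $\Gamma=\{1,2\}$ and $F=\{(0,0),(1,1)\}$, then $K_F$ has $2$ points with $\varepsilon=(0,0)$. For each of the four $\varepsilon$ with exactly one zero there are $2$ points, because $F|\{\gamma\}=\{0,1\}$. For each of the four $\varepsilon$ without zeros there is $1$ point. So $|K_F|=2+8+4=14$, and $\sigma$ fixes exactly the first two points.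

**Step 1: $K_F$ is compact.** We show that $K_F$ is closed in $[0,1]^\Gamma\times\{-1,0,1\}^\Gamma$ by replacing the condition on $T(\varepsilon)$, which moves with $\varepsilon$, by conditions on fixed finite sets. The claim is that $(z,\varepsilon)\in K_F$ if and only if the following two conditions hold:

1. $z_\gamma\varepsilon_\gamma=0$ for all $\gamma\in\Gamma$;
2. for every finite $S\subset\Gamma$, either $\varepsilon_\gamma\neq0$ for some $\gamma\in S$, or $z|S\in F|S$.

Condition 1 is the first condition in the definition, and it is closed. For a fixed $S$, condition 2 is a finite union of closed conditions, because $\{\varepsilon:\varepsilon_\gamma\ne0\}$ is clopen and $F|S$ is compact. Condition 2 for all $S$ says that $z|S\in F|S$ for every finite $S\subset T(\varepsilon)$. This follows from $z|T(\varepsilon)\in F|T(\varepsilon)$. Conversely, suppose it holds. For finite $S\subset T(\varepsilon)$ the closed sets $\{w\in F:w|S=z|S\}$ are nonempty. They are directed downwards, since the set for $S\cup S'$ is contained in those for $S$ and $S'$. By compactness of $F$ they have a common point $w$, and then $w|T(\varepsilon)=z|T(\varepsilon)$. So $z|T(\varepsilon)\in F|T(\varepsilon)$,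 as wanted.

**Step 2: $K_F$ is Valdivia.** We count supports from the erased state $\varepsilon_\gamma=1$, not from the active state. Embed $K_F$ in $\mathbb R^\Gamma\times\mathbb R^\Gamma$ by $(z,\varepsilon)\mapsto(z,(1-\varepsilon_\gamma)_\gamma)$. The corresponding $\Sigma$-subset is
$$A=\{(z,\varepsilon)\in K_F:\ z_\gamma=0\text{ and }\varepsilon_\gamma=1\text{ for all but countably many }\gamma\}.$$
To see that $A$ is dense, let $(z,\varepsilon)\in K_F$ and let $S\subset\Gamma$ be finite. Put $z'=z1_S$, let $\varepsilon'=\varepsilon$ on $S$ and $\varepsilon'=1$ off $S$. If $\varepsilon'_\gamma\ne0$, then either $\gamma\notin S$ and $z'_\gamma=0$, or $\gamma\in S$ and $\varepsilon_\gamma\neq0$, so $z'_\gamma=z_\gamma=0$. Moreover $T(\varepsilon')=S\cap T(\varepsilon)$, so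
$$z'|T(\varepsilon')=z|T(\varepsilon')\in F|T(\varepsilon').$$
If $T(\varepsilon')=\emptyset$, this uses only that $F\neq\emptyset$. Hence $(z',\varepsilon')\in A$, and it agrees with $(z,\varepsilon)$ on $S$ in both components. Since every basic neighbourhood is given by finitely many coordinates, $A$ is dense.

**Step 3: the fixed points, and part (a).** Here we identify $\mathrm{Fix}(\sigma)$. Since $T(-\varepsilon)=T(\varepsilon)$, $\sigma$ maps $K_F$ to itself. It is continuous and $\sigma^2=\mathrm{id}$. A point is fixed if and only if $\varepsilon=0$, and then $T(\varepsilon)=\Gamma$ and the condition is $z\in F$. So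
$$\mathrm{Fix}(\sigma)=\{(z,0):z\in F\}\cong F.$$
Every nonempty compact space embeds in $[0,1]^\Gamma$ for some nonempty $\Gamma$, and if $\Gamma\ne\emptyset$ then $\sigma\neq\mathrm{id}$, since $\sigma$ moves the point with $z=0$ and $\varepsilon\equiv1$. This proves (a) for nonempty spaces. The empty set is the fixed point set of the swap of a two-point space.

**Step 4: conclusion of the proof of Theorem 1.** Part (b) was obtained from Lemma A. It remains to insert the space of Lemma B. Take $F\subset\{0,1\}^\Gamma$ with $|\Gamma|=\aleph_1$ from that lemma. Then $K_F\subset\{0,1\}^\Gamma\times\{-1,0,1\}^\Gamma$, because $F|T\subset\{0,1\}^T$ for every $T$ and $z$ is $0$ off $T(\varepsilon)$. So $K_F$ is zero-dimensional and of weight at most $\aleph_1$. It contains a copy of the nonmetrizable space $F$, so it is not metrizable, and its weight is exactly $\aleph_1$. If $K_F$ had a $\sigma$-invariant dense $\Sigma$-subset, then $F\cong\mathrm{Fix}(\sigma)$ would be Valdivia by (b), contrary to Lemma B. $\blacksquare$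

The set $A$ of Step 2 behaves as it should. Since $\Gamma$ is uncountable, no point with $\varepsilon=0$ lies in $A$, so $A\cap\mathrm{Fix}(\sigma)=\emptyset$. And $\sigma(A)$ counts from the other erased state $-1$.

## 7. Every nontrivial group

**Theorem 2.** For every nontrivial group $G$ (finite or infinite) there is a zero-dimensional Valdivia compact space $K$, of weight at most $\max(\aleph_1,|G|)$, with a faithful action of $G$ by homeomorphisms and no $G$-invariant dense $\Sigma$-subset.

In Section 6 the erased states formed the set $\{1,-1\}$ with its swap. We replace this set by a compact $G$-space $E$ on which one chosen element has no fixed point, and we call the active state $*$.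

**Step 1: the space of erased states.** We want a zero-dimensional $G$-space $E$ on which $G$ acts faithfully and some $g_0$ acts without fixed points. Fix $g_0\in G\setminus\{1\}$. Let $m$ be the order of $g_0$ if this is finite, and $m=2$ otherwise. Let
$$E=\{\varphi\in(\mathbb Z/m)^G:\varphi(g_0x)=\varphi(x)+1\ \ \forall x\in G\}\times\{0,1\}^G,$$
with $G$ acting on both factors by $(k\varphi)(x)=\varphi(xk)$. This is a left action, since $(k(l\varphi))(x)=(l\varphi)(xk)=\varphi(xkl)=((kl)\varphi)(x)$. It is by homeomorphisms, and it preserves $E$, since $(k\varphi)(g_0x)=\varphi(g_0xk)=\varphi(xk)+1=(k\varphi)(x)+1$.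

The element $g_0$ has no fixed point in $E$: on the first component, $(g_0\varphi)(1)=\varphi(g_0)=\varphi(1)+1\ne\varphi(1)$, because $m\ge2$.

The action on $E$ is faithful, provided $E\neq\emptyset$, which we check next. For $k\neq1$ and $\psi=1_{\{1\}}\in\{0,1\}^G$ we have $(k\psi)(x)=1$ if and only if $xk=1$, so $k\psi=1_{\{k^{-1}\}}\ne\psi$.

To see the structure of $E$, pick a set $R$ of representatives of the cosets $\langle g_0\rangle x$. The values of $\varphi$ on $R$ can be prescribed arbitrarily, and they determine $\varphi$ by $\varphi(g_0^ix)=\varphi(x)+i$. This is well defined modulo $m$: if $g_0$ has order $m$, then $i$ is determined modulo $m$, and if $g_0$ has infinite order, then $i$ is determined. So restriction to $R$ in the first factor is a continuous bijection of the compact space $E$ onto $(\mathbb Z/m)^R\times\{0,1\}^G$, hence a homeomorphism. Thus $E$ is nonempty and homeomorphic to a product $\prod_{\lambda\in\Lambda}\{0,\dots,n_\lambda-1\}$ of finite discrete spaces with $|\Lambda|\le\max(\aleph_0,|G|)$. We use this to regard $E$ as a subset of $\mathbb R^\Lambda$. Then $0\in E$, and $E\cap\Sigma(\Lambda)$ is dense in $E$, since it contains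 all points of $E$ with finite support.

**Step 2: the space $K$.** We repeat the construction of Section 6 with the new switches. Let $E_*=E\sqcup\{*\}$ with $g*=*$ for all $g\in G$, embedded in $\mathbb R^\Lambda\times\mathbb R$ by $e\mapsto(e,0)$ and $*\mapsto(0,1)$. With $F\subset\{0,1\}^\Gamma$ from Lemma B, put $T(\varepsilon)=\{\gamma:\varepsilon_\gamma=*\}$ for $\varepsilon\in E_*^\Gamma$, and
$$K=\{(z,\varepsilon)\in\{0,1\}^\Gamma\times E_*^\Gamma:\ z=0\text{ off }T(\varepsilon),\ z|T(\varepsilon)\in F|T(\varepsilon)\},\qquad g(z,\varepsilon)=(z,(g\varepsilon_\gamma)_\gamma).$$
The action preserves $K$, because $T(g\varepsilon)=T(\varepsilon)$.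

The set $K$ is closed in the compact space $\{0,1\}^\Gamma\times E_*^\Gamma$, by the argument of Section 6. Membership means that, first, for all $\gamma$ either $z_\gamma=0$ or $\varepsilon_\gamma=*$, and, second, for all finite $S\subset\Gamma$ either $\varepsilon_\gamma\ne*$ for some $\gamma\in S$ or $z|S\in F|S$. These conditions are closed because $\{*\}$ is clopen in $E_*$, and the equivalence is the same compactness argument in $F$. So $K$ is compact and zero-dimensional. Its weight is at most $\max(\aleph_1,\aleph_0,|G|)=\max(\aleph_1,|G|)$.

The action is faithful. For each $e\in E$ the point $(0,(e)_\gamma)$ with constant switch $e$ lies in $K$, since its set $T$ is empty and $F\neq\emptyset$. Any $k\ne1$ moves some $e\in E$, hence moves the corresponding point.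

**Step 3: $K$ is Valdivia.** We count supports from the erased state $0\in E$. Let $A$ be the set of points of $K$ with countable support in $\mathbb R^\Gamma\times(\mathbb R^\Lambda\times\mathbb R)^\Gamma$. To see that $A$ is dense, let $(z,\varepsilon)\in K$, let $S\subset\Gamma$ be finite, and for $\gamma\in S$ let a neighbourhood of $\varepsilon_\gamma$ be given. Put $z'=z1_S$, and $\varepsilon'_\gamma=0\in E$ for $\gamma\notin S$. For $\gamma\in S$ with $\varepsilon_\gamma=*$ put $\varepsilon'_\gamma=*$. For $\gamma\in S$ with $\varepsilon_\gamma\in E$ let $\varepsilon'_\gamma\in E\cap\Sigma(\Lambda)$ be in the given neighbourhood of $\varepsilon_\gamma$. Then $T(\varepsilon')=S\cap T(\varepsilon)$, $z'=0$ off $T(\varepsilon')$, and $z'|T(\varepsilon')=z|T(\varepsilon')\in F|T(\varepsilon')$. So $(z',\varepsilon')\in K$. Its support is countable, because only the finitely many $\gamma\in S$ contribute, each with a countable support. Hence $A$ is dense.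

**Step 4: no invariant dense $\Sigma$-subset.** We apply Lemma A to the countable group $\langle g_0\rangle$. We have $g_0\varepsilon_\gamma=\varepsilon_\gamma$ if and only if $\varepsilon_\gamma=*$, so
$$\mathrm{Fix}(g_0)=\{(z,\varepsilon):\varepsilon\equiv*,\ z\in F\}\cong F.$$
A $G$-invariant dense $\Sigma$-subset is in particular $\langle g_0\rangle$-invariant, so $F$ would be Valdivia by Lemma A, contradicting Lemma B. $\blacksquare$

If $G$ is finite, then $K$ has weight exactly $\aleph_1$, since it contains the nonmetrizable space $F$.

## 8. Free actions

An action of $G$ is free if $gx=x$ implies $g=1$. Then the fixed point sets $\mathrm{Fix}(H)$, $H\neq\{1\}$, are empty, and Lemma A gives no obstruction.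

**Theorem 3.** Let $G$ be a nontrivial finite group.

(a) If $G$ acts freely on a zero-dimensional Valdivia compact space of any weight, a $G$-invariant dense $\Sigma$-subset exists.

(b) There is a free action of $G$ on a one-dimensional Valdivia compact space of weight $\aleph_1$ with no $G$-invariant dense $\Sigma$-subset.

### Proof of (a): cutting along a clopen fundamental domain

Let $K$ be the space and $A=h^{-1}(\Sigma(\Gamma))$ a dense $\Sigma$-subset, with $h:K\to\mathbb R^\Gamma$ an embedding. The plan is that of the flip example in Section 3.

**Step 1: a clopen $W$ with $K=\bigsqcup_{g\in G}gW$.** This is the general form of the set $\{x_0=0\}$ there. Let $x\in K$. The points $gx$ ($g\in G$) are distinct, so they have pairwise disjoint clopen neighbourhoods $V_g\ni gx$. Then $U=\bigcap_gg^{-1}V_g$ is a clopen neighbourhood of $x$, and its translates $gU\subset V_g$ are pairwise disjoint. Cover $K$ by finitely many such sets $U_1,\dots,U_n$ and put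
$$W_i=U_i\setminus\bigcup_{g\in G}g(U_1\cup\dots\cup U_{i-1}),\qquad W=\bigcup_iW_i.$$
The set $W$ is clopen.

Its translates cover $K$. Given $x$, let $i$ be least such that the orbit of $x$ meets $U_i$, say $gx\in U_i$. No point of the orbit lies in $U_j$ with $j<i$, so $gx\in W_i$.

They are disjoint. It suffices to see that $W\cap gW=\emptyset$ for $g\ne1$. Suppose $w=gw'$ with $w\in W_i$, $w'\in W_j$. If $i<j$, then $w'=g^{-1}w\in g^{-1}U_i$, contradicting $w'\in W_j$. If $j<i$, then $w\in gU_j$, contradicting $w\in W_i$. If $i=j$, then $w\in U_i\cap gU_i=\emptyset$.

**Step 2: transport $A\cap W$.** Now we define the set and its embedding. Let $A'=\bigcup_{g\in G}g(A\cap W)$. It is $G$-invariant. It is dense, because $A\cap W$ is dense in the open set $W$, so $g(A\cap W)$ is dense in $gW$. Map $K$ to $(\mathbb R^\Gamma)^G\times\mathbb R^G$ as follows: for each $g\in G$, the $g$-th coordinates of $x$ are $h(g^{-1}x)$ and $1$ if $x\in gW$, and $0$ and $0$ otherwise. This map is continuous because the sets $gW$ are clopen. It is injective, since the coordinates in $\mathbb R^G$ determine the $g$ with $x\in gW$, and then $h(g^{-1}x)$ determines $x$. So it is an embedding.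 If $x\in gW$, the image of $x$ has countable support if and only if $h(g^{-1}x)\in\Sigma(\Gamma)$, that is, $g^{-1}x\in A\cap W$, that is, $x\in g(A\cap W)$. As the sets $gW$ are disjoint, this says $x\in A'$. Hence $A'$ is a $\Sigma$-subset. $\square$

### Proof of (b): multiplying by a connected free graph

To make the action of Theorem 2 free, multiply $K$ by a free $G$-space. By (a), a finite such factor is useless. A connected one keeps the memory of the old fixed points.

**Step 1: the space.** We set up the action and check its elementary properties. Let $K$ be the space of Theorem 2 for the finite group $G$. It is zero-dimensional and of weight $\aleph_1$. Let $g_0$ be as there, and put $F=\mathrm{Fix}(g_0)\subset K$, which is homeomorphic to the space of Lemma B. Let $J=G*G$ be the join, that is, the complete bipartite graph on two copies of $G$: each vertex of the first copy is joined by one edge to each vertex of the second. For $G=\mathbb Z/2$ this is a circle made of four edges, and the nontrivial element rotates it by half a turn. The graph $J$ is a connected one-dimensional compact metrizable space. The group $G$ acts on it by left translation of the vertices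 in each copy, extended linearly over the edges. This action is free. No vertex is fixed by $g\ne1$. If $g$ fixes an interior point of an edge, it maps this edge to itself, and since it maps each copy of $G$ to itself, it fixes both ends, so $g=1$.

Let $G$ act diagonally on $K\times J$. This action is free because the action on $J$ is. The space $K\times J$ is Valdivia: embed $K$ in some $\mathbb R^{\Gamma}$ with $K\cap\Sigma(\Gamma)$ dense and $J$ in $\mathbb R^\omega$. Then the countably supported points are those of $(K\cap\Sigma(\Gamma))\times J$, a dense set. Its weight is $\aleph_1$.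

**Step 2: $\dim(K\times J)=1$.** This is the dimension claim in the theorem. Recall that $\dim\le n$ means that every open cover has an open refinement with each point in at most $n+1$ members. Let an open cover of $K\times J$ be given, and let $k\in K$. By compactness, $\{k\}\times J$ is covered by finitely many boxes $P_i\times V_i$, each contained in a member of the cover, with $P_i$ a clopen neighbourhood of $k$ and $V_i$ open. Put $P=\bigcap_iP_i$, and choose an open cover $\mathcal V$ of $J$ that refines $\{V_i\}$, with each point in at most two members. Then the sets $P\times V$, $V\in\mathcal V$, cover $P\times J$ and refine the given cover. Finitely many of these clopen sets $P$, for various $k$, cover $K$. Shrink them to pairwise disjoint clopen sets, and keep for each one its family $\mathcal V$. The resulting boxes form an open refinement with each point in at most two members. So $\dim(K\times J)\le1$. Since $K\times J$ contains a closed copy of the one-dimensional space $J$, the dimension is $1$.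

**Step 3: retractions preserve $F\times J$.** The aim is to show that an invariant dense $\Sigma$-subset would be dense on $F\times J$, although this is not a fixed point set. Suppose $A$ is a $G$-invariant dense $\Sigma$-subset of $K\times J$, given by an embedding in $\mathbb R^{\Gamma'}$. Let $S\subset\Gamma'$ be finite, and let $r$ be the continuous equivariant map of Lemma A for $C=S$. Fix $f\in F$. The map
$$c\mapsto\mathrm{pr}_K\,r(f,c),\qquad J\to K,$$
is continuous from a connected space to a zero-dimensional compact space, in which distinct points are separated by clopen sets. So it is constant, say equal to $k$. Since $g_0f=f$, equivariance gives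
$$r(f,g_0c)=r(g_0f,g_0c)=g_0\,r(f,c).$$
Taking $K$-components we get $k=g_0k$, that is, $k\in F$. Hence $r(F\times J)\subset(F\times J)\cap A$.

**Step 4: conclusion.** We now contradict Lemma B. For $p\in F\times J$ we have $r(p)\in A\cap(F\times J)$ and $r(p)|S=p|S$. As $S$ was an arbitrary finite set, $A\cap(F\times J)$ is dense in $F\times J$. So the closed subspace $F\times J$ is Valdivia. But it maps continuously onto $F$ by projection, which Lemma B forbids. $\blacksquare$

Here the full strength of Lemma B is used: $F$ is not even an image of a Valdivia compact space.

## 9. A criterion for finite groups in dimension zero and weight at most $\aleph_1$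

**Theorem 4.** Let $K$ be a zero-dimensional Valdivia compact space of weight $\le\aleph_1$ and $G$ a finite group of homeomorphisms of $K$. A $G$-invariant dense $\Sigma$-subset exists if and only if there is a dense $\Sigma$-subset $A$ (not assumed invariant) such that $A\cap\mathrm{Fix}(H)$ is dense in $\mathrm{Fix}(H)$ for each subgroup $H\le G$. The "only if" part holds for every compact $K$. By Theorem 3(b), zero-dimensionality cannot be dropped in the "if" part.

The "only if" part is Lemma A, with the invariant dense $\Sigma$-subset itself as $A$. For the last sentence, consider the action of Theorem 3(b). It is free, so $\mathrm{Fix}(H)=\emptyset$ for $H\neq\{1\}$, and the condition holds for any dense $\Sigma$-subset. Yet no invariant one exists. The "if" part is not claimed here for weights above $\aleph_1$.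

We prove the "if" part. Let $K\subset\mathbb R^\Gamma$ be nonempty and $A=K\cap\Sigma(\Gamma)$, with $A\cap\mathrm{Fix}(H)$ dense in $\mathrm{Fix}(H)$ for all $H\le G$, including $H=\{1\}$. The plan is to write $K$ as an inverse limit of metrizable $G$-spaces $X_\alpha$, $\alpha<\omega_1$, to find equivariant continuous sections $X_\alpha\to X_{\alpha+1}$, and to read off an invariant $\Sigma$-subset from the sections. Truncations give sections. They need not be equivariant, but the hypothesis will make them respect stabilizers. Zero-dimensionality then lets us correct them.

**Step 1: good sets.** We isolate the properties of a countable set of coordinates that we need. Call a countable $C\subset\Gamma$ good if for all $H\le G$: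

1. $x\in\mathrm{Fix}(H)$ implies $x1_C\in\mathrm{Fix}(H)$ (for $H=\{1\}$: $x\in K$ implies $x1_C\in K$);
2. $x|C=y|C$ implies $gx|C=gy|C$, for $x,y\in K$ and $g\in G$;
3. if $x\in K$ and $hx|C=x|C$ for all $h\in H$, then there is $y\in\mathrm{Fix}(H)$ with $y|C=x|C$.

**Step 2: each property survives unions of increasing sequences.** This is needed at limit stages. Fix $H$, and let $C=\bigcup_nC_n$ with $C_n$ increasing. For property 1, $x1_{C_n}\to x1_C$ and $\mathrm{Fix}(H)$ is closed. For property 2, $x|C=y|C$ gives $x|C_n=y|C_n$, hence $gx|C_n=gy|C_n$, for all $n$. For property 3, suppose $hx|C=x|C$ for all $h\in H$. Then there are $y_n\in\mathrm{Fix}(H)$ with $y_n|C_n=x|C_n$. Let $y$ be a cluster point of $(y_n)$. It lies in $\mathrm{Fix}(H)$, and $y|C=x|C$, because for $\gamma\in C$ we have $(y_n)_\gamma=x_\gamma$ for all large $n$.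

**Step 3: each property is cofinal.** That is, every countable $C\subset\Gamma$ is contained in a countable set with the property, for a fixed $H$.

For property 1, apply Lemma A with the trivial group to the compact set $\mathrm{Fix}(H)\subset\mathbb R^\Gamma$, in which $A\cap\mathrm{Fix}(H)=\mathrm{Fix}(H)\cap\Sigma(\Gamma)$ is dense. It gives a countable $C'\supset C$ with $x1_{C'}\in\mathrm{Fix}(H)$ for all $x\in\mathrm{Fix}(H)$. If $\mathrm{Fix}(H)=\emptyset$ there is nothing to do. This is the only place where the hypothesis on $A$ enters.

For property 2, Fact (P) gives for each countable $C_n$ a countable $C_{n+1}\supset C_n$ such that $x|C_{n+1}=y|C_{n+1}$ implies $gx|C_n=gy|C_n$ for all $g\in G$. Start with $C_0=C$ and take the union.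

For property 3, I claim that for each countable $C$ there is a countable $C^*\supset C$ such that
$$hx|C^*=x|C^*\ \ (\forall h\in H)\quad\Longrightarrow\quad x|C\in\mathrm{Fix}(H)|C \tag{3}$$
for $x\in K$. Let $d$ be a compatible metric on $\mathbb R^C$. For $m\ge1$ put
$$Q_m=\{x\in K:d(x|C,\mathrm{Fix}(H)|C)\ge1/m\},$$
and $Q_m=K$ if $\mathrm{Fix}(H)=\emptyset$. The set $Q_m$ is compact and disjoint from $\mathrm{Fix}(H)$. So each $x\in Q_m$ satisfies $(hx)_\gamma\neq x_\gamma$ for some $h\in H$ and $\gamma\in\Gamma$, which is an open condition on $x$. By compactness there is a finite $S_m\subset\Gamma$ such that for each $x\in Q_m$ this happens with some $\gamma\in S_m$ and some $h\in H$. Put $C^*=C\cup\bigcup_mS_m$. If $hx|C^*=x|C^*$ for all $h\in H$, then $x$ lies in no $Q_m$. So $\mathrm{Fix}(H)\ne\emptyset$, the distance of $x|C$ from the compact set $\mathrm{Fix}(H)|C$ is $0$, and $x|C\in\mathrm{Fix}(H)|C$. This proves (3). Now put $C_0=C$, $C_{n+1}=C_n^*$ and $C_\infty=\bigcup_nC_n$. If $hx|C_\infty=x|C_\infty$ for all $h\in H$, then (3) for each $C_n$ gives $y_n\in\mathrm{Fix}(H)$ with $y_n|C_n=x|C_n$. A cluster point $y$ of $(y_n)$ satisfies $y\in\mathrm{Fix}(H)$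 and $y|C_\infty=x|C_\infty$, as in Step 2.

**Step 4: good sets are cofinal and closed under unions of increasing sequences.** We combine the properties. Since $G$ is finite, there are finitely many of them, one for each clause and each $H$. List them as $1,\dots,N$. Starting from a countable set, build an increasing sequence of countable sets that have in turn the properties $1,\dots,N,1,\dots,N,\dots$. For each property the union of the sequence is also the union of a subsequence of sets with that property, so by Step 2 it has them all. Closure under unions of increasing sequences is Step 2.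

**Step 5: the chain.** Now we write $K$ as an inverse limit of length $\omega_1$. Since $w(K)\le\aleph_1$, there are continuous functions $\phi_\alpha:K\to\mathbb R$ ($\alpha<\omega_1$) that separate the points of $K$. By Step 4 and Fact (P), choose an increasing chain of good sets $C_\alpha$ ($\alpha<\omega_1$), with $C_\delta=\bigcup_{\alpha<\delta}C_\alpha$ at limits $\delta$, such that $\phi_\alpha(x)$ depends only on $x|C_{\alpha+1}$. At a limit $\delta<\omega_1$ the union is that of an increasing sequence, because $\delta$ has countable cofinality, so $C_\delta$ is good. Let $X_\alpha=K|C_\alpha$, let $\pi_\alpha:K\to X_\alpha$ be the restriction, and for $\alpha\le\beta$ let $\pi_\alpha^\beta:X_\beta\to X_\alpha$ be the restriction.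

The map $x\mapsto x|\bigcup_\alpha C_\alpha$ is injective on $K$, since $x|\bigcup_\alpha C_\alpha$ determines all $\phi_\alpha(x)$. Hence it is an embedding. A finite subset of $\bigcup_\alpha C_\alpha$ lies in some $C_\alpha$, so the sets $\pi_\alpha^{-1}(U)$, with $\alpha<\omega_1$ and $U\subset X_\alpha$ open, form a base of $K$. Moreover $K=\varprojlim X_\alpha$. The natural map is continuous and injective. It is also surjective, because for a thread $(y_\alpha)$ the sets $\pi_\alpha^{-1}(y_\alpha)$ are nonempty, closed and decreasing, so they have a common point. In the same way $X_\delta=\varprojlim_{\alpha<\delta}X_\alpha$ for limit $\delta<\omega_1$: injectivity holds because $C_\delta=\bigcup_{\alpha<\delta}C_\alpha$, and surjectivity by the same compactness argument.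

**Step 6: the action on $X_\alpha$, and sections that respect stabilizers.** By property 2, $g(x|C_\alpha)=(gx)|C_\alpha$ is a well-defined action of $G$ on $X_\alpha$. Each $g$ is continuous on $X_\alpha$, because $g\circ\pi_\alpha=\pi_\alpha\circ g$ is continuous and $\pi_\alpha$ is a continuous surjection between compact Hausdorff spaces, hence a quotient map. The maps $\pi_\alpha$ and $\pi_\alpha^\beta$ are equivariant. By property 1 for $H=\{1\}$, the map
$$u_\alpha:X_\alpha\to K,\qquad u_\alpha(x|C_\alpha)=x1_{C_\alpha},$$
is a well-defined embedding with $\pi_\alpha u_\alpha=\mathrm{id}$. So $X_\alpha$ is compact, metrizable (as a subset of $\mathbb R^{C_\alpha}$) and zero-dimensional (as a subspace of $K$).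

Let $y\in X_\alpha$ and $H=\mathrm{Stab}(y)$. Write $y=\pi_\alpha(x)$. Then $hx|C_\alpha=hy=y=x|C_\alpha$ for $h\in H$, so by property 3 we may choose $x\in\mathrm{Fix}(H)$. By property 1, $u_\alpha(y)=x1_{C_\alpha}\in\mathrm{Fix}(H)$. Therefore $s_\alpha=\pi_{\alpha+1}u_\alpha:X_\alpha\to X_{\alpha+1}$ satisfies
$$s_\alpha\text{ is continuous},\qquad \pi_\alpha^{\alpha+1}s_\alpha=\mathrm{id},\qquad \mathrm{Stab}(y)\subset\mathrm{Stab}(s_\alpha(y))\quad(y\in X_\alpha).\tag{4}$$

**Step 7: equivariant sections.** We correct $s_\alpha$ on all but one point of each orbit, and zero-dimensionality makes the selection of that point continuous enough. A zero-dimensional compact metrizable space embeds in the Cantor set, so there is a continuous injection $\theta:X_\alpha\to\mathbb R$. Let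
$$D=\{y\in X_\alpha:\theta(y)\le\theta(gy)\ \ \forall g\in G\}.$$
This set is closed, and it meets each orbit in exactly one point, namely the unique point of the finite orbit at which the injective function $\theta$ is minimal. Define
$$t_\alpha(gd)=g\,s_\alpha(d)\qquad(g\in G,\ d\in D).$$
This is well defined. If $gd=g'd'$, then $d$ and $d'$ are in the same orbit, so $d=d'$. Then $g^{-1}g'\in\mathrm{Stab}(d)\subset\mathrm{Stab}(s_\alpha(d))$ by (4), so $g\,s_\alpha(d)=g'\,s_\alpha(d)$. On the closed set $gD$ we have $t_\alpha(y)=g\,s_\alpha(g^{-1}y)$, which is continuous. The finitely many sets $gD$ cover $X_\alpha$, so $t_\alpha$ is continuous. It is equivariant, since $t_\alpha(kgd)=kg\,s_\alpha(d)=k\,t_\alpha(gd)$. And $\pi_\alpha^{\alpha+1}t_\alpha(gd)=g\,\pi_\alpha^{\alpha+1}s_\alpha(d)=gd$, so $\pi^{\alpha+1}_\alpha t_\alpha=\mathrm{id}$.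

**Step 8: composing the sections.** We build equivariant sections $\tau_\alpha:X_\alpha\to K$. For $\alpha\le\beta<\omega_1$ define $\tau_\alpha^\beta:X_\alpha\to X_\beta$ by induction on $\beta$: put $\tau_\alpha^\alpha=\mathrm{id}$ and $\tau_\alpha^{\beta+1}=t_\beta\tau_\alpha^\beta$, and for limit $\beta>\alpha$ let $\tau_\alpha^\beta$ be the map into $X_\beta=\varprojlim_{\gamma<\beta}X_\gamma$ with $\pi_\gamma^\beta\tau_\alpha^\beta=\tau_\alpha^\gamma$ for $\alpha\le\gamma<\beta$. For this to make sense we prove along with the definition that
$$\pi_\gamma^\beta\tau_\alpha^\beta=\tau_\alpha^\gamma\qquad(\alpha\le\gamma\le\beta).\tag{5}$$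
For $\gamma=\beta$ this is trivial. At a successor, for $\gamma\le\beta$,
$$\pi_\gamma^{\beta+1}\tau_\alpha^{\beta+1}=\pi_\gamma^\beta\,\pi_\beta^{\beta+1}t_\beta\,\tau_\alpha^\beta=\pi_\gamma^\beta\tau_\alpha^\beta=\tau_\alpha^\gamma.$$
At a limit $\beta$, (5) below $\beta$ says that the maps $\tau_\alpha^\gamma$ are coherent, so $\tau^\beta_\alpha$ exists, and (5) holds for it by definition. In the same way let $\tau_\alpha:X_\alpha\to K=\varprojlim X_\beta$ be the map with $\pi_\beta\tau_\alpha=\tau_\alpha^\beta$ for $\beta\ge\alpha$. In particular $\pi_\alpha\tau_\alpha=\mathrm{id}$. All these maps are continuous and equivariant, by induction: at successors because $t_\beta$ is, and at limits because continuity and equivariance can be checked on the coordinates of an inverse limit with equivariant bonding maps.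

Also $\tau_\beta^\gamma\tau_\alpha^\beta=\tau_\alpha^\gamma$ for $\alpha\le\beta\le\gamma$, by induction on $\gamma$. For $\gamma=\beta$ it is trivial, at successors apply $t_\gamma$ on the left, and at limits compare the coordinates with index in $[\beta,\gamma)$. Passing to $K$,
$$\tau_\beta\,\tau_\alpha^\beta=\tau_\alpha\qquad(\alpha\le\beta<\omega_1).\tag{6}$$

**Step 9: the invariant dense set.** Put $B_\alpha=\tau_\alpha(X_\alpha)$ and $A'=\bigcup_{\alpha<\omega_1}B_\alpha$. Each $B_\alpha$ is $G$-invariant, because $\tau_\alpha$ is equivariant. By (6), $B_\alpha\subset B_\beta$ for $\alpha\le\beta$. Since $\pi_\alpha(B_\alpha)=X_\alpha$, the set $B_\alpha$ meets $\pi_\alpha^{-1}(U)$ for every nonempty open $U\subset X_\alpha$. These sets form a base of $K$, so $A'$ is dense. It is also $G$-invariant.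

**Step 10: $A'$ is a $\Sigma$-subset.** We use coordinates that measure how far $x$ is from following the sections. The spaces $X_0$ and $X_{\alpha+1}$ are compact and metrizable, so there are continuous functions $f_n$ ($n\in\omega$) separating the points of $X_0$ and continuous functions $f_{\alpha,n}$ ($n\in\omega$) separating the points of $X_{\alpha+1}$. Consider on $K$ the functions
$$f_n\circ\pi_0,\qquad h_{\alpha,n}=f_{\alpha,n}\circ\pi_{\alpha+1}-f_{\alpha,n}\circ t_\alpha\circ\pi_\alpha\qquad(\alpha<\omega_1,\ n\in\omega),$$
and let $\Phi$ be the continuous map from $K$ to a power of $\mathbb R$ that they define.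

The map $\Phi$ is injective. Suppose $\Phi(x)=\Phi(y)$. We show $\pi_\alpha(x)=\pi_\alpha(y)$ for all $\alpha<\omega_1$ by induction. For $\alpha=0$ use the $f_n$. If $\pi_\alpha(x)=\pi_\alpha(y)$, then $h_{\alpha,n}(x)=h_{\alpha,n}(y)$ gives $f_{\alpha,n}(\pi_{\alpha+1}(x))=f_{\alpha,n}(\pi_{\alpha+1}(y))$ for all $n$, so $\pi_{\alpha+1}(x)=\pi_{\alpha+1}(y)$. At limits use $C_\delta=\bigcup_{\alpha<\delta}C_\alpha$. Hence $x=y$, and $\Phi$ is an embedding.

It remains to identify the points whose image has countable support. The functions $f_n\circ\pi_0$ contribute only countably many coordinates, and for each $\beta$ there are countably many $h_{\beta,n}$. A subset of $\omega_1$ is countable if and only if it is bounded. So $\Phi(x)$ has countable support if and only if there is $\alpha<\omega_1$ with $h_{\beta,n}(x)=0$ for all $\beta\ge\alpha$ and $n\in\omega$. Since the $f_{\beta,n}$ ($n\in\omega$) separate the points of $X_{\beta+1}$, this means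
$$\pi_{\beta+1}(x)=t_\beta(\pi_\beta(x))\qquad\text{for all }\beta\ge\alpha.\tag{7}$$
For fixed $\alpha$, (7) is equivalent to $x=\tau_\alpha(\pi_\alpha(x))$. If (7) holds, then $\pi_\beta(x)=\tau_\alpha^\beta(\pi_\alpha(x))$ for all $\beta\ge\alpha$ by induction on $\beta$, with (7) used at successors and coordinates compared at limits, so $x=\tau_\alpha(\pi_\alpha(x))$. Conversely, if $x=\tau_\alpha(\pi_\alpha(x))$ and $\beta\ge\alpha$, then
$$\pi_{\beta+1}(x)=\tau_\alpha^{\beta+1}(\pi_\alpha(x))=t_\beta\,\tau_\alpha^\beta(\pi_\alpha(x))=t_\beta(\pi_\beta(x)).$$
Finally, $x=\tau_\alpha(\pi_\alpha(x))$ if and only if $x\in B_\alpha$, because $x=\tau_\alpha(y)$ implies $\pi_\alpha(x)=y$. So $\Phi(x)$ has countable support if and only if $x\in B_\alpha$ for some $\alpha<\omega_1$, that is, if and only if $x\in A'$. Hence $A'$ is a $G$-invariant dense $\Sigma$-subset of $K$. $\blacksquare$
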